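# Universal solenoids and commensurability of compact 3-manifolds

## Theorem A: four equivalent conditions on two 3-manifolds

**Theorem A.** For compact connected 3-manifolds $X_1,X_2$ (orientable or not, with or without boundary) the following are equivalent.

1. $X_1$ and $X_2$ are commensurable.
2. The universal solenoids $\hat X_1$ and $\hat X_2$ are homeomorphic.
3. The pairs $(\hat X_1,\partial\hat X_1)$ and $(\hat X_2,\partial\hat X_2)$ are homotopy equivalent as pairs. (For closed manifolds: $\hat X_1\simeq\hat X_2$.)
4. There are connected finite covers $X_i'\to X_i$ and a strong equivalence of pairs $(X_1',\partial X_1')\to(X_2',\partial X_2')$.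

In words: collect all finite covers of $X$ into a single space, the inverse limit $\hat X$. If two 3-manifolds share a finite cover, it is easy to see that they have the same $\hat X$. The thesis "Finite-Sheeted Covering Spaces and Solenoids" (https://dataspace.princeton.edu/jspui/bitstream/88435/dsp01gx41mh898/1/Cavendish_princeton_0181D_10232.pdf) states this and says that it is not known whether the converse holds for 3-manifolds. The implication (2)⇒(1) says that it does: if $\hat X_1\cong\hat X_2$, then $X_1$ and $X_2$ have a common finite-sheeted cover.

Two companion statements show what survives without 3-manifold topology, and why the boundary appears in (3).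

**Theorem B.** For compact connected CW complexes $X_1,X_2$: $\hat X_1\simeq\hat X_2$ if and only if some connected finite covers of $X_1$ and $X_2$ are homotopy equivalent. In particular $\hat X_1\cong\hat X_2$ implies that $\pi_1(X_1)$ and $\pi_1(X_2)$ are abstractly commensurable, that is, they have isomorphic subgroups of finite index.

**Proposition C.** There are compact orientable 3-manifolds $M_1,M_2$ with $\hat M_1\simeq\hat M_2$ that are not commensurable.

Here are the words used in these statements.

**Definition (solenoid).** Let $X$ be a compact connected CW complex with universal cover $\tilde X$. Each finite-index subgroup $H\le\pi_1(X)$ gives a connected finite cover $\tilde X/H$, and $H\le H'$ gives a covering $\tilde X/H\to\tilde X/H'$. The *universal solenoid* is $\hat X=\varprojlim_H\tilde X/H$. Equivalently, it is the closure of the diagonal image of $\tilde X$ in $\prod_H\tilde X/H$. It has a projection $\hat p:\hat X\to X$.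

**Definition (commensurable).** Two spaces are *commensurable* if some non-empty connected space is a finite-sheeted covering space of both.

**Definition (pairs).** For a compact manifold $X$ put $\partial\hat X=\hat p^{-1}(\partial X)$. Maps and homotopies of pairs keep the second space in the second space at all times. A *strong equivalence of pairs* is a map of pairs $(X,X')\to(Y,Y')$ that restricts to homotopy equivalences $X\to Y$ and $X'\to Y'$. Every homotopy equivalence of pairs is one.

3-manifolds are triangulated (Moise). Surfaces, discs and spheres in them, and the surface homeomorphisms that we choose, are PL. Two homomorphisms are called *conjugate* if they are equal up to an inner automorphism of the target. Changing base points or applying free homotopies changes induced maps on $\pi_1$ only in this way.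

## Cofinal towers, product charts, and (1)⇒(2)

An inverse limit does not change when we pass to a cofinal subsystem. We use this twice.

First, a finitely generated group has finitely many subgroups of each finite index. Let $H_n$ be the intersection of all subgroups of $\pi_1(X)$ of index $\le n$. It has finite index, and every finite-index subgroup contains some $H_n$. So $\hat X$ is the limit of a *sequence* of finite covers $\tilde X/H_n$.

Second, let $Y\to X$ be a connected finite cover, with $\pi_1(Y)=H_0\le\pi_1(X)$. The finite-index subgroups of $H_0$ are cofinal among those of $\pi_1(X)$, since $H\supseteq H\cap H_0$. Hence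
$$\hat Y\cong\hat X. \tag{1}$$
If $Y$ covers both $X_1$ and $X_2$, then $\hat X_1\cong\hat Y\cong\hat X_2$. This proves (1)⇒(2).

What does $\hat X$ look like locally? Let $U\subset X$ be open, homeomorphic to a ball or a half-ball. Every cover $\tilde X/H$ is trivial over $U$, so it is $U\times C_H$ there, with $C_H$ the finite set of sheets. The bonding maps lie over $\mathrm{id}_U$ and carry sheets to sheets. Therefore
$$\hat p^{-1}(U)\cong U\times C,\qquad C=\varprojlim C_H, \tag{2}$$
and $C$, a limit of finite sets, is compact and totally disconnected.

## Circles, surfaces and finite fundamental groups

For $X=S^1$ we get $\hat X=\varprojlim\mathbb R/n\mathbb Z$, ordered by divisibility. Over a small arc it is the arc times $\varprojlim\mathbb Z/n$.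

Let $\Sigma_g$ be the closed orientable surface of genus $g$. Since $\Sigma_3$ is a double cover of $\Sigma_2$, formula (1) gives $\hat\Sigma_2\cong\hat\Sigma_3$, although $\Sigma_2\not\simeq\Sigma_3$. So passing to finite covers in (4) is unavoidable in general.

Suppose $X_1,X_2$ are compact 3-manifolds and $\pi_1(X_1)$ is finite. Then the trivial subgroup is cofinal and $\hat X_1=\tilde X_1$ is a compact manifold. If $\hat X_2\cong\hat X_1$, then $\hat X_2$ is locally connected, so the space $C$ in (2) is discrete, hence finite. But $C$ surjects onto the fibre of every $\tilde X_2/H$, so the indices of finite-index subgroups of $\pi_1(X_2)$ are bounded and there is a smallest such subgroup. Fundamental groups of compact 3-manifolds are residually finite (Hempel and geometrization), so that subgroup is trivial. Thus $\pi_1(X_2)$ is finite, $\hat X_2=\tilde X_2$, and $\tilde X_1\cong\tilde X_2$ is a common finite cover. In this case the theorem holds by hand.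

## Homotopy equivalent spaces have homotopy equivalent solenoids

**Lemma 1.** A homotopy equivalence $f:X\to Y$ of compact connected CW complexes induces a homotopy equivalence $\hat f:\hat X\to\hat Y$.

*Proof.* Let $G=\pi_1(X)$ and $G'=\pi_1(Y)$ act by deck transformations, and let $\tilde f:\tilde X\to\tilde Y$ be a lift of $f$. It is equivariant for an isomorphism $\varphi:G\to G'$. It induces compatible maps $\tilde X/\varphi^{-1}(H)\to\tilde Y/H$ and hence $\hat f$.

Let $g$ be a homotopy inverse of $f$. Lift the homotopy $\mathrm{id}\simeq gf$ to a homotopy $K_t$ of $\tilde X$ with $K_0=\mathrm{id}$. For $\gamma\in G$ the homotopy $\gamma K_t\gamma^{-1}$ lifts the same homotopy and also starts at $\mathrm{id}$, so it equals $K_t$. Hence $K_t$ commutes with $G$. Its end $K_1$ lifts $gf$, so $K_1=\tilde g\tilde f$ for a suitable lift $\tilde g$ of $g$. This $\tilde g$ is equivariant for some homomorphism $\psi:G'\to G$. For $\gamma\in G$ we get $\gamma\tilde g\tilde f=\tilde g\tilde f\gamma=\psi\varphi(\gamma)\tilde g\tilde f$, and $G$ acts freely, so $\psi=\varphi^{-1}$. So $\tilde g$ induces $\hat g:\hat Y\to\hat X$, the homotopy $K_t$ descends compatibly to all $\tilde X/H$, and $\hat g\hat f\simeq\mathrm{id}$.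

Next lift $fg\simeq\mathrm{id}$ to a homotopy $L_t$ of $\tilde Y$ starting at $\tilde f\tilde g$, which commutes with $G'$. By uniqueness of lifts $L_t$ commutes with $G'$. It ends at a deck transformation $\delta$, which therefore commutes with $G'$ and descends to compatible homeomorphisms of all $\tilde Y/H$. So $\hat f\hat g$ is homotopic to a homeomorphism of $\hat Y$. Thus $\hat f$ has a left and a right homotopy inverse, and is a homotopy equivalence. $\square$

*Proof of Proposition C.* Attach a 1-handle to $T^2\times[0,1]$, keeping the result orientable. For $M_1$ put both feet on $T^2\times1$. For $M_2$ put one foot on each boundary component. Both are homotopy equivalent to $T^2\vee S^1$, so $\hat M_1\simeq\hat M_2$ by Lemma 1. But $\partial M_1=T^2\sqcup\Sigma_2$ and $\partial M_2=\Sigma_2$. Every finite cover of $M_1$ has a torus boundary component. The boundary components of a finite cover of $M_2$ cover $\Sigma_2$, so they have negative Euler characteristic. Hence $M_1,M_2$ have no common finite cover. $\square$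

(By Theorem A it follows that $\hat M_1\not\cong\hat M_2$.)

## Rigidity of aspherical pieces, and where it runs out

We shall use, besides standard facts on ANRs, surfaces and free products: Dehn's lemma and the loop and sphere theorems; Kneser–Milnor prime decomposition; Kneser's conjecture for compact 3-manifolds with (possibly empty) incompressible boundary (Hempel, *3-Manifolds*, Thm 7.1); the Poincaré conjecture and geometrization (Perelman); residual finiteness of compact 3-manifold groups; and two rigidity theorems. A 3-manifold is *irreducible* if every embedded 2-sphere in it bounds a ball.

* **(W)** (Waldhausen, Ann. Math. 87 (1968), Thm 6.1; Hempel, Thm 13.6.) Let $P,Q$ be compact connected orientable irreducible 3-manifolds with nonempty boundary, all of whose boundary components have positive genus and are $\pi_1$-injective. Let $f:(P,\partial P)\to(Q,\partial Q)$ induce an isomorphism $\pi_1(P)\to\pi_1(Q)$ and be $\pi_1$-injective on each boundary component. Then $f$ is homotopic through maps of pairs either to a covering map, or to a map into $\partial Q$ (and then $P$ is an $I$-bundle).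
* **(R)** (Waldhausen, Mostow, Scott, Perelman; see Aschenbrenner–Friedl–Wilton, *3-Manifold Groups*, Thm 2.1.2.) Every isomorphism between fundamental groups of closed orientable aspherical irreducible 3-manifolds is induced, up to conjugation, by a homeomorphism.

A natural first plan is: from $\hat X_1\simeq\hat X_2$ get homotopy equivalent finite covers by Theorem B, then quote rigidity. When the covers are closed, orientable, irreducible and aspherical, (R) finishes the proof. In general the plan stops at four places.

Boundary is lost. Proposition C shows that the homotopy type of $\hat X$ alone cannot suffice, so the boundary must be carried along from the start.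

Torsion. The lens spaces $L(7,1)$ and $L(7,2)$ are homotopy equivalent, because $1\cdot2\equiv3^2\pmod 7$, and not homeomorphic, because $2\not\equiv\pm1\pmod 7$. They share the cover $S^3$. So homotopy equivalent covers need not be homeomorphic until one passes to further covers.

Compressible boundary. (W) needs $\pi_1$-injective boundary. A handlebody does not have it.

Orientation in connected sums. Let $P$ be closed, oriented, irreducible and aspherical, with no orientation-reversing homeomorphism. Then $P\#P$ and $P\#(-P)$ have isomorphic fundamental groups. They are not homeomorphic: uniqueness of oriented prime decomposition would give $P\cong-P$. So matching the summands through $\pi_1$ alone does not suffice, and one must extract a degree for each summand.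

The remedy is to avoid splitting the homotopy equivalence $f$ itself. We extract from $f$ only three things: the isomorphism on $\pi_1$, an honest homeomorphism of the boundaries, and the fact that $f$ has degree one. We then cut $M$ and $N$ *independently*, along discs with corresponding boundary curves and along spheres, and show that these three data match the pieces with their boundary identifications and orientations.

## (2)⇒(3): homeomorphisms of solenoids preserve the boundary

**Lemma 2.** If $X_1,X_2$ are compact connected 3-manifolds and $\Phi:\hat X_1\to\hat X_2$ is a homeomorphism, then $\Phi(\partial\hat X_1)=\partial\hat X_2$.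

*Proof.* Let $x\notin\partial\hat X_1$ and suppose $\Phi(x)\in\partial\hat X_2$. By (2) choose a neighbourhood $U'\times C'$ of $\Phi(x)$ with $U'$ open in $\mathbb R^2\times[0,\infty)$, and a neighbourhood $U\times C$ of $x$ with $U$ an open 3-ball and $\Phi(U\times C)\subset U'\times C'$. Let $x\in U\times\{c\}$. This set is connected and $C'$ is totally disconnected, so $\Phi$ maps it continuously and injectively into one $U'\times\{c'\}$. By invariance of domain its image is open in $\mathbb R^3$, so it misses $\mathbb R^2\times0$. But it contains $\Phi(x)$, which lies over $\mathbb R^2\times0$: a contradiction. So $\Phi$ maps the complement of $\partial\hat X_1$ into the complement of $\partial\hat X_2$. Apply the same to $\Phi^{-1}$. $\square$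

Hence $\Phi$ is a homeomorphism of pairs, and (2)⇒(3).

## Maps from an inverse limit factor through a finite stage

The next task is to come down from $\hat X$ to finite covers. A metrizable space $L$ is an *ANR* if every map to $L$ from a closed subset of a metrizable space extends to a neighbourhood of that subset. Finite CW complexes, in particular compact triangulated manifolds, are compact metrizable ANRs.

**Lemma 3.** Let $(A_n)_{n\ge0}$ be an inverse sequence of compact metric spaces with bonding maps $p_{mn}:A_m\to A_n$, limit $A$ and projections $\alpha_n:A\to A_n$. Let $A_0'\subset A_0$ be closed, with preimages $A_n'\subset A_n$ and $A'\subset A$. Let $L$ be a compact metrizable ANR and $L'\subset L$ a closed ANR.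

(a) Every map of pairs $F:(A,A')\to(L,L')$ is homotopic, as a map of pairs, to $f\alpha_m$ for some $m$ and some $f:(A_m,A_m')\to(L,L')$.

(b) If $f,g:(A_n,A_n')\to(L,L')$ satisfy $f\alpha_n\simeq g\alpha_n$ as maps of pairs, then $fp_{qn}\simeq gp_{qn}$ as maps of pairs for some $q\ge n$.

*Proof.* The device is to realize $A$ as a decreasing intersection of compacta $T_n$, each of which looks like $A_n$ times a convex set. Embed all $A_j$ in the Hilbert cube $\mathcal H$. Let $T_n\subset\mathcal H^\infty$ be the set of sequences $(x_0,x_1,\dots)$ with $x_n\in A_n$, $x_j=p_{nj}(x_n)$ for $j\le n$, and $x_j\in\mathcal H$ arbitrary for $j>n$. Let $T_n'=\{x\in T_n:x_0\in A_0'\}=\{x\in T_n:x_n\in A_n'\}$. These are decreasing sequences of compacta with $\bigcap T_n=A$, $\bigcap T_n'=A'$ and $A\cap T_n'=A'$. So every neighbourhood of $A$ contains some $T_m$, and every neighbourhood of $A'$ contains some $T'_m$. Fix $*\in\mathcal H$ and let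
$$s_m:A_m\to T_m,\qquad s_m(x)=(p_{m0}x,\dots,p_{m,m-1}x,x,*,*,\dots).$$
Then $s_m(A_m')\subset T_m'$.

(a) As $L'$ is an ANR, $F|_{A'}$ extends to a neighbourhood of $A'$ in $T_0'$, hence to some $T_n'\to L'$. It agrees with $F$ on $A\cap T'_n=A'$, so together they give a map $A\cup T_n'\to L$ on a closed subset of $T_n$. It extends to a neighbourhood in $T_n$, hence to a map $F_m:T_m\to L$ for some $m\ge n$, and $F_m(T_m')\subset L'$ because $T_m'\subset T_n'$. Put $f=F_ms_m$. For $a\in A$ the points $a$ and $s_m\alpha_m(a)$ have the same coordinates up to $m$. So the straight segment between them, along which only coordinates beyond $m$ vary, lies in $T_m$, and in $T_m'$ if $a\in A'$. Applying $F_m$ to these segments gives $F\simeq F_ms_m\alpha_m=f\alpha_m$ as maps of pairs.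

(b) Let $H:A\times I\to L$ be the homotopy. On $A'\times I\cup T_n'\times\partial I$ define a map to $L'$ by $H$ and, at the ends, by $f(x_n)$ and $g(x_n)$. It is well defined on $A'\times\partial I$, and extends over a neighbourhood in $T_n'\times I$, which contains $T_m'\times I$ for some $m\ge n$. Now $H$ on $A\times I$, the maps $f(x_n),g(x_n)$ on $T_n\times\partial I$, and the extension on $T_m'\times I$ agree where they overlap. The resulting map to $L$ extends over $T_q\times I$ for some $q\ge m$. Composing with $s_q\times\mathrm{id}$ gives a homotopy from $fp_{qn}$ to $gp_{qn}$. It sends $A_q'\times I$ into $L'$, since $T_q'\subset T_m'$. $\square$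

## (3)⇒(4): from the solenoid to a finite cover

**Proposition 4.** Let $X_1,X_2$ be compact connected triangulable manifolds of any dimension (or compact connected CW complexes, with $\partial:=\emptyset$), and let $\Phi:(\hat X_1,\partial\hat X_1)\to(\hat X_2,\partial\hat X_2)$ be a homotopy equivalence of pairs with inverse $\Psi$. Then (4) holds.

*Proof.* Take cofinal towers of connected finite covers $A_0\leftarrow A_1\leftarrow\cdots$ of $X_1=A_0$ and $B_0\leftarrow B_1\leftarrow\cdots$ of $X_2=B_0$, with $\hat X_1=\varprojlim A_n$, $\hat X_2=\varprojlim B_n$ and projections $\alpha_n,\beta_n$. All $A_n,B_n$ and their boundaries are compact metrizable ANRs, so Lemma 3 applies. Below, $\simeq$ means homotopic as maps of pairs.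

**Step 1: three maps at finite stages.** This step replaces $\Phi,\Psi$ by maps of finite covers that are inverse up to covering maps.

* By Lemma 3(a) there are $k$ and $g:B_k\to A_0$ with $g\beta_k\simeq\alpha_0\Psi$.
* By Lemma 3(a) there are $n$ and $f:A_n\to B_k$ with $f\alpha_n\simeq\beta_k\Phi$. Let $p:A_n\to A_0$ be the covering. Then $gf\alpha_n\simeq g\beta_k\Phi\simeq\alpha_0\Psi\Phi\simeq\alpha_0=p\alpha_n$. By Lemma 3(b), after enlarging $n$ and composing $f$ with the bonding map, $gf\simeq p$.
* By Lemma 3(a) there are $l\ge k$ and $e:B_l\to A_n$ with $e\beta_l\simeq\alpha_n\Psi$. Let $q:B_l\to B_k$ be the covering. Then $fe\beta_l\simeq f\alpha_n\Psi\simeq\beta_k\Phi\Psi\simeq\beta_k=q\beta_l$. After enlarging $l$, $fe\simeq q$.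

**Step 2: the effect of $f$ on $\pi_1$.** We show that $f_*$ is injective with image of finite index. As $gf\simeq p$ and $p_*$ is injective, $f_*$ is injective. As $fe\simeq q$, the image of $f_*$ contains a conjugate of the finite-index subgroup $q_*\pi_1(B_l)$.

**Step 3: universal covers.** We show that $f$ lifts to a homotopy equivalence of universal covers, also on boundaries. Let $\tilde A,\tilde B$ be the universal covers, with $\partial\tilde A,\partial\tilde B$ the preimages of the boundaries. Choose lifts $\tilde e:\tilde B\to\tilde A$, $\tilde f:\tilde A\to\tilde B$ and $\tilde g:\tilde B\to\tilde A$. Lifting $gf\simeq p$ shows that $\tilde g\tilde f$ is homotopic, as a map of pairs, to a lift of $\tilde A\to A_0$, i.e. to a deck transformation. Likewise $\tilde f\tilde e$ is homotopic as a map of pairs to a deck transformation of $\tilde B$. So $\tilde f:\tilde A\to\tilde B$ and its restriction $\partial\tilde A\to\partial\tilde B$ have left and right homotopy inverses. Both are homotopy equivalences.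

**Step 4: descent.** We divide by the right group to get the strong equivalence. Let $\Gamma=\pi_1(A_n)$ act on $\tilde A$. The map $\tilde f$ is equivariant for the injection $\varphi=f_*:\Gamma\to\pi_1(B_k)$, whose image has finite index. Put $Y=\tilde B/\varphi(\Gamma)$, a finite cover of $B_k$, and let $f':(A_n,\partial A_n)\to(Y,\partial Y)$ be induced by $\tilde f$. It is an isomorphism on $\pi_1$, and on higher homotopy groups because $\tilde f$ is a homotopy equivalence. By Whitehead's theorem $f':A_n\to Y$ is a homotopy equivalence.

Now the boundaries. Since $\tilde f$ induces an equivariant bijection $\pi_0(\partial\tilde A)\to\pi_0(\partial\tilde B)$, the map $\pi_0(\partial A_n)=\pi_0(\partial\tilde A)/\Gamma\to\pi_0(\partial\tilde B)/\varphi(\Gamma)=\pi_0(\partial Y)$ is bijective. For a component $S$ of $\partial A_n$ choose a component $\tilde S$ of $\partial\tilde A$ over it, with stabilizer $\Gamma_S\le\Gamma$. Let $\tilde S'$ be the component of $\partial\tilde B$ containing $\tilde f(\tilde S)$. By equivariance and bijectivity on components, the stabilizer of $\tilde S'$ in $\varphi(\Gamma)$ is $\varphi(\Gamma_S)$, and $\tilde f:\tilde S\to\tilde S'$ is an equivariant homotopy equivalence. Put $S'=\tilde S'/\varphi(\Gamma_S)$.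 Comparing
$$1\to\pi_1(\tilde S)\to\pi_1(S)\to\Gamma_S\to1$$
with the same sequence for $S'$, the five lemma shows that $S\to S'$ is an isomorphism on $\pi_1$. It is one on higher homotopy groups because $\tilde S\to\tilde S'$ is. So it is a homotopy equivalence. Take $X_1'=A_n$ and $X_2'=Y$. $\square$

*Proof of Theorem B.* "Only if" is Proposition 4 with $\partial=\emptyset$. For "if", connected finite covers satisfy $\hat X_i'\cong\hat X_i$ by (1), and Lemma 1 applies to $X_1'\simeq X_2'$. For the last sentence, homotopy equivalent covers have isomorphic fundamental groups, which are finite-index subgroups of $\pi_1(X_1)$ and $\pi_1(X_2)$. $\square$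

## Removing torsion and non-orientability

It remains to prove (4)⇒(1). We use three facts on free products.

* **(F1)** A torsion element of a free product is conjugate into a factor.
* **(F2)** Let $G=G_1*\dots*G_k*E$ with $E$ free and all $G_i\ne1$. If $gG_ig^{-1}\cap G_j\ne1$, then $i=j$ and $g\in G_i$.
* **(F3)** Let $G_1*\dots*G_k*E\to G_1'*\dots*G_l'*E'$ be an isomorphism, with $E,E'$ free and all $G_i,G_j'$ nontrivial, freely indecomposable and not infinite cyclic. Then $k=l$, and after reindexing $G_i$ goes to a conjugate of $G_i'$.

(F1) and (F3) are consequences of Kurosh's theorem. For (F2), $G$ acts on a tree with trivial edge stabilizers and with vertices $v_1,\dots,v_k$ in distinct orbits such that $v_i$ has stabilizer $G_i$. If $gv_i\ne v_j$, an element fixing both fixes the path between them, hence an edge, so it is trivial. If $gv_i=v_j$, then $i=j$ and $g\in G_i$.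

We also need asphericity.

**Fact (A).** An irreducible orientable compact 3-manifold $P$ with infinite $\pi_1$ is aspherical, and $\pi_1(P)$ is torsion-free.

Indeed $\pi_2(P)=0$: otherwise the sphere theorem gives an embedded sphere that is not null-homotopic, but it bounds a ball. The universal cover is a noncompact connected 3-manifold, so its $H_3$ vanishes, and by Hurewicz it is contractible. A nontrivial finite cyclic subgroup would act freely on it and give that cyclic group a 3-dimensional classifying space, but finite cyclic groups have homology in infinitely many degrees.

**Theorem 5.** Let $M,N$ be compact connected orientable 3-manifolds with torsion-free $\pi_1$, and $f:(M,\partial M)\to(N,\partial N)$ a strong equivalence of pairs. Then $M\cong N$.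

*Theorem 5 gives (4)⇒(1).* Let $f:(X_1',\partial X_1')\to(X_2',\partial X_2')$ be as in (4).

First we find a finite-index torsion-free subgroup of $\pi_1(X_1')$. Pass to an orientable finite cover $W$, fill its spherical boundary components with balls (which does not change $\pi_1$), and decompose into primes. The primes are copies of $S^1\times S^2$, irreducible manifolds with infinite $\pi_1$, and manifolds with finite $\pi_1$. The first two kinds have torsion-free groups, by Fact (A). By (F1), torsion elements of $\pi_1(W)$ are conjugate into the finite groups of the remaining summands. By residual finiteness some finite-index normal subgroup of $\pi_1(W)$ misses the finitely many nontrivial elements of one copy of each of these finite groups. By normality it misses all their conjugates, so it is torsion-free.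

Intersect it with the orientation subgroup of $X_1'$ and the $f_*$-preimage of the orientation subgroup of $X_2'$. Call the result $\Gamma_0$, and let $M\to X_1'$ and $N\to X_2'$ be the covers for $\Gamma_0$ and $f_*(\Gamma_0)$. They are orientable with torsion-free $\pi_1$. As $f_*$ is an isomorphism, the pullback of $N\to X_2'$ along $f$ is the connected cover with group $f_*^{-1}f_*(\Gamma_0)=\Gamma_0$, which is $M$. Restricting to boundaries, $\partial M$ is the pullback of $\partial N\to\partial X_2'$ along $f|_{\partial X_1'}$.

The pullback of a covering along a homotopy equivalence $u:K\to L$ maps to the total space by a homotopy equivalence. Components over a given component correspond to $\pi_1$-orbits on the fibre, their fundamental groups are stabilizers, both are matched by the isomorphism $u_*$, and higher homotopy groups are those of $K$ and $L$. So the lift $(M,\partial M)\to(N,\partial N)$ is a strong equivalence. By Theorem 5, $M\cong N$, and this manifold is a connected finite cover of both $X_1$ and $X_2$. $\square$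

The rest of these notes proves Theorem 5.

## Boundary homeomorphism and matching disc systems

**Step 1: normalization.** We extract from $f$ the three data that the proof will use.

The restriction $f|_{\partial M}$ is a homotopy equivalence of closed orientable surfaces, hence homotopic to a homeomorphism $h:\partial M\to\partial N$. By homotopy extension we may assume
$$f|_{\partial M}=h. \tag{3}$$
By the five lemma $f_*:H_3(M,\partial M)\to H_3(N,\partial N)$ is an isomorphism. Orient $M$, and orient $N$ so that
$$f_*[M]=[N]. \tag{4}$$
Applying the boundary map, $h_*[\partial M]=[\partial N]$, so $h$ preserves the boundary orientations on each component. Finally let $\varphi=f_*:\pi_1(M)\to\pi_1(N)$, an isomorphism.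

**Step 2: discs in $M$.** We cut $M$ so that the positive-genus boundary becomes $\pi_1$-injective.

Write $M|\mathcal D$ for $M$ cut along a system $\mathcal D$ of properly embedded discs. By van Kampen, cutting along one disc expresses $\pi_1$ as $A*B$ or $A*\mathbb Z$, with $A,B$ the groups of the components after cutting. So components of a cut manifold are $\pi_1$-injective in the uncut one. The two copies of a disc in the boundary of the cut manifold are called its *scars*.

*There is a finite system $\mathcal D=\bigcup D_r$ of disjoint properly embedded discs such that every component of $\partial M_0$, where $M_0=M|\mathcal D$, is a sphere or is $\pi_1$-injective in $M_0$.* Start with $\mathcal D=\emptyset$. If some component $F$ of $\partial M_0$ of genus $g\ge1$ is not $\pi_1$-injective, the loop theorem gives a properly embedded disc in $M_0$ whose boundary $c$ is an essential simple closed curve in $F$. Choose in each scar in $F$ a small disc disjoint from $c$. An isotopy of $F$ that expands the small discs onto the scars moves $c$ off the scars. Extend it to $M_0$ through a collar. The moved disc is now properly embedded in $M$ and disjoint from $\mathcal D$; add it to $\mathcal D$. This replaces $F$ by a component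 of genus $g-1$, or by two of genera $g_1,g_2\ge1$ with $g_1+g_2=g$ (both positive because $c$ is essential). Since $(g-1)^2<g^2$ and $g_1^2+g_2^2<g^2$, the sum of the squares of the genera of the boundary components decreases, so the process stops.

**Step 3: discs in $N$ with the corresponding boundary.** We need discs in $N$, but $f(D_r)$ is only a singular disc. Only its boundary matters.

The curves $h(\partial D_r)=f(\partial D_r)$ are disjoint, simple and null-homotopic in $N$. Apply Dehn's lemma to them successively. Having found $D_1',\dots,D_{r-1}'$, the curve $h(\partial D_r)$ lies in the boundary of $N|(D_1'\cup\dots\cup D_{r-1}')$, off the scars. It is null-homotopic in $N$, hence in its component of the cut manifold, as that is $\pi_1$-injective in $N$. Dehn's lemma gives an embedded disc $D_r'$ there. We obtain disjoint properly embedded discs $D_r'\subset N$ with $\partial D_r'=h(\partial D_r)$. Let $\mathcal D'=\bigcup D'_r$ and $N_0=N|\mathcal D'$.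

**Step 4: a boundary homeomorphism of the cut manifolds.** We extend $h$ over the scars so that it respects the regluing.

Label the sides of $D_r$ by $\pm$, and those of $D_r'$ so that $h$ carries the $\pm$ side of $\partial D_r$ in $\partial M$ to the $\pm$ side of $\partial D_r'$ in $\partial N$. Let $D_r^\pm,D_r'^\pm$ be the scars. Each component of $\partial M_0$ consists of one component $S$ of $\partial M$ cut along $\partial\mathcal D$, together with scars filling its boundary circles. The same holds for $N_0$, with $h(S)$. Choose homeomorphisms $D_r\to D_r'$ extending $h|_{\partial D_r}$ and use each of them on both scars, $D_r^+\to D_r'^+$ and $D_r^-\to D_r'^-$. Together with $h$ this gives a homeomorphism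
$$h_0:\partial M_0\to\partial N_0 \tag{5}$$
compatible with the regluings $D_r^+\sim D_r^-$ and $D_r'^+\sim D_r'^-$ that recover $M$ and $N$. It preserves the boundary orientations, because it does so on each $S$ and every component contains some $S$.

**Step 5: injectivity on the $N$ side.** The discs $D_r'$ were not chosen to make $\partial N_0$ injective. We show that it is so nevertheless: *every positive-genus component $F'=h_0(F)$ of $\partial N_0$ is $\pi_1$-injective in $N_0$.*

Let $F=S\cup\text{scars}$. A loop $\gamma$ in $F'$ that is null-homotopic in $N_0$ can be homotoped in $F'$ off the scars, into the interior of $h(S)$. It is null-homotopic in $N$. By (3), $\gamma=f(h^{-1}\gamma)$, and $f$ is $\pi_1$-injective, so $h^{-1}\gamma$ is null-homotopic in $M$. Hence it is null-homotopic in $M_0$, whose components are $\pi_1$-injective in $M$, and so in $F$, by Step 2. Therefore $\gamma=h_0(h^{-1}\gamma)$ is null-homotopic in $F'$.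

## Sphere systems and the free product decomposition

**Step 6: cutting along spheres.** We decompose $M_0$ and $N_0$ into pieces to which (W) and (R) will apply.

Give $M_0$ the orientation of $M$. For a component $C$ of $M_0$ let $\hat C$ be $C$ with its spherical boundary components capped by balls. (Here the hat does not denote a solenoid.) By prime decomposition, $\hat C$ is an oriented connected sum of irreducible manifolds, none of them $S^3$, and copies of $S^1\times S^2$. So $\hat C$ is obtained from $S^3$ with some open balls removed, by gluing once-punctured irreducible manifolds to some of the boundary spheres and gluing the remaining boundary spheres in pairs, one pair for each $S^1\times S^2$. The capping balls can be isotoped into the interior of the punctured $S^3$. Take all spheres of this description, for all $C$, together with spheres parallel to the spherical components of $\partial M_0$. This is a system $\Sigma\subset\operatorname{int}M_0$ of disjoint spheres such that the components of $M_0|\Sigma$ are: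

* once-punctured copies of compact oriented irreducible manifolds $P_1,\dots,P_k$, none of them $S^3$, without spherical boundary components;
* collars of the spherical components of $\partial M_0$; capping the $\Sigma$-side of such a collar yields a ball $E_s$, one for each spherical component $\partial E_s$ of $\partial M_0$;
* punctured 3-spheres all of whose boundary spheres come from $\Sigma$.

The positive-genus components of $\partial M_0$ are exactly the boundary components of the $P_i$. They are $\pi_1$-injective in $P_i$: puncturing does not change $\pi_1$, and they are $\pi_1$-injective in $M_0$. Since $M$ is reassembled from these components by gluing along discs and spheres, which are simply connected,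
$$\pi_1(M)=\pi_1(P_1)*\dots*\pi_1(P_k)*(\text{free}). \tag{6}$$

**Step 7: properties of the pieces.** We check the hypotheses of (W), (R) and (F3).

The group $\pi_1(P_i)$ is torsion-free by (6). It is infinite: if $\partial P_i\ne\emptyset$ it contains the group of a closed surface of positive genus; if $\partial P_i=\emptyset$ it is nontrivial by the Poincaré conjecture, and torsion-free. By Fact (A), $P_i$ is aspherical. If $\pi_1(P_i)$ were a nontrivial free product, Kneser's conjecture (Hempel, Thm 7.1) would give a corresponding connected sum decomposition. By irreducibility one summand would be $S^3$, so one factor would be trivial. So $\pi_1(P_i)$ is freely indecomposable. It is not $\mathbb Z$, since it contains a positive-genus surface group or, in the closed case, has $H_3\ne0$.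

Do the same for $N$, with spheres $\Sigma'$, pieces $Q_1,\dots,Q_l$, balls $E_s'$ and punctured 3-spheres. The boundary components of the $Q_j$ are $\pi_1$-injective by Step 5, and $\pi_1(N)\cong\pi_1(M)$ is torsion-free, so the $Q_j$ have the same properties. Write $G_j=\pi_1(Q_j)\le\pi_1(N)$. By (F3), $k=l$, and after reindexing
$$\varphi(\pi_1(P_i))=c_iG_ic_i^{-1},\qquad \varphi_i:=c_i^{-1}\varphi(\cdot)c_i:\pi_1(P_i)\to G_i. \tag{7}$$

## Peripheral subgroups go to the right piece

**Step 8: $h_0$ and $\varphi$ agree on the boundary of each piece.** So far $\varphi$ matches the pieces $P_i$ and $Q_i$, and $h_0$ matches boundary components. We show that the two matchings are consistent.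

Let $F=S\cup\text{scars}$ be a boundary component of $P_i$. Then $F'=h_0(F)$ has positive genus and lies in some $\partial Q_j$. By (3) the maps $S\to M\xrightarrow{f}N$ and $S\xrightarrow{h}h(S)\to N$ coincide, and $\pi_1(S)\to\pi_1(F)$ is surjective because $F$ arises from $S$ by gluing in discs. So the homomorphisms
$$\pi_1(F)\to\pi_1(M)\xrightarrow{\varphi}\pi_1(N)\quad\text{and}\quad\pi_1(F)\xrightarrow{h_{0*}}\pi_1(F')\to\pi_1(N)$$
are conjugate. By (7), the injective homomorphisms $\varphi_i\circ(F\hookrightarrow P_i)_*$ into $G_i$ and $(F'\hookrightarrow Q_j)_*\circ h_{0*}$ into $G_j$ are then conjugate by some $g\in\pi_1(N)$. As $\pi_1(F)\ne1$, this gives $gG_ig^{-1}\cap G_j\ne1$. By (F2), $i=j$ and $g\in G_i$.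

So $F'\subset\partial Q_i$, and the homomorphisms $\varphi_i\circ(F\hookrightarrow P_i)_*$ and $(F'\hookrightarrow Q_i)_*\circ h_{0*}$ are conjugate *in $\pi_1(Q_i)$*. Every component of $\partial Q_i$ is $h_0(F)$ for some positive-genus $F$, which lies in some $\partial P_{i'}$; by what was just shown, $i'=i$. Hence $h_0$ maps $\partial P_i$ homeomorphically onto $\partial Q_i$ for each $i$. In particular $P_i$ is closed if and only if $Q_i$ is.

## Pieces with boundary

**Step 9: a homeomorphism $P_i\to Q_i$ extending $h_0$.** Let $\partial P_i\ne\emptyset$. We realize $\varphi_i$ relative to the boundary and apply (W).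

As $Q_i$ is aspherical, there is a map $P_i\to Q_i$ inducing $\varphi_i$. By Step 8 and asphericity, its restriction to each boundary component $F$ is homotopic in $Q_i$ to $h_0|_F$. By homotopy extension we get $f_i:(P_i,\partial P_i)\to(Q_i,\partial Q_i)$ with $f_i|_{\partial P_i}=h_0$ and inducing an isomorphism on $\pi_1$. It is $\pi_1$-injective on boundary components, so (W) applies.

The second alternative of (W) does not occur. In $H_2(\partial Q_i)$ we have $\partial f_{i*}[P_i]=h_{0*}[\partial P_i]=[\partial Q_i]\ne0$, so $f_{i*}[P_i]\ne0$ in $H_3(Q_i,\partial Q_i)$. A map homotopic, as a map of pairs, into $\partial Q_i$ would factor on homology through $H_3(\partial Q_i,\partial Q_i)=0$. Hence $f_i$ is homotopic through maps of pairs to a covering map $g_i$, and $g_i$ is a homeomorphism because it is an isomorphism on $\pi_1$. Its restriction to $\partial P_i$ is homotopic to $h_0$ as a map to $\partial Q_i$, and homotopic homeomorphisms of closed orientable surfaces of positive genus are isotopic. Adjusting $g_i$ in a collar by this isotopy, we may assume $g_i|_{\partial P_i}=h_0$. Since $h_0$ preserves boundary orientations, $g_i$ preserves orientation.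

## Closed pieces: a degree computation

**Step 10: homeomorphisms of closed pieces.** Let $P_i$ be closed. By Step 8, $Q:=Q_i$ is closed, and by (R) there is a homeomorphism $g_i:P_i\to Q$ inducing $\varphi_i$ up to conjugation. *Claim: $g_i$ preserves orientation.* Here (4) enters. The idea is to collapse everything in $N$ outside $Q$ to a point and to see which pieces of $M$ contribute to the degree.

*The collapse $\rho:N\to Q$.* Let $T'\subset\operatorname{int}N$ be a slightly shrunken copy of the once-punctured $Q$ among the components of $N_0|\Sigma'$. It is bounded by one sphere, $Q=T'\cup b$ with $b$ a ball, and $R:=\overline{N\setminus T'}$ contains $\partial N$. $R$ is connected, since $N$ is connected and $T'$ meets $R$ in a single sphere. Let $b^+\subset Q$ be $b$ together with a collar, and $x_0$ the centre of $b$. Let $\kappa:Q\to Q$ be the radial map that collapses $b$ to $x_0$, maps $b^+\setminus b$ homeomorphically onto $b^+\setminus\{x_0\}$, and is the identity outside $b^+$. It is homotopic to the identity. Define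
$$\rho|_{T'}=\kappa|_{T'},\qquad\rho(R)=\{x_0\}.$$
This is continuous, since $\kappa(\partial T')=x_0$. It has two properties.

* $\rho(\partial N)\subset\{x_0\}$ and $\rho_*[N]=[Q]\in H_3(Q,x_0)=H_3(Q)=\mathbb Z$. Indeed a point outside $b^+$ has one preimage, near which $\rho$ is the orientation-preserving identification.
* $\pi_1(N)=\pi_1(T')*\pi_1(R)$. On the first factor $\rho_*$ is, up to conjugation, the canonical isomorphism $\pi_1(T')\cong\pi_1(Q)$, because $\kappa\simeq\mathrm{id}$. On $\pi_1(R)$ it is trivial. For $j\ne i$ the punctured $Q_j$ lies in $R$ (after the shrinking), so $\rho_*$ kills all conjugates of $G_j$.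

*Cleaning up the composite.* Let $\theta=\rho f:(M,\partial M)\to(Q,x_0)$. By (4),
$$\theta_*[M]=\rho_*[N]=[Q]. \tag{8}$$
As $\pi_2(Q)=0$, the restriction of $\theta$ to each $D_r$ is homotopic rel $\partial D_r$ to the constant map $x_0$, and its restriction to each sphere of $\Sigma$ is homotopic to the constant map $x_0$. By homotopy extension we can homotope $\theta$ rel $\partial M$ so that $\theta(\mathcal D\cup\Sigma)=\{x_0\}$. Then $\theta$ is a map $(M,\partial M\cup\mathcal D\cup\Sigma)\to(Q,x_0)$. In $H_3(M,\partial M\cup\mathcal D\cup\Sigma)$ the class of $M$ is the sum of the classes of the components $K$ of $M_0|\Sigma$. So by (8)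
$$[Q]=\sum_K\theta_*[K,\partial K]\in H_3(Q,x_0),\qquad\theta(\partial K)=\{x_0\}. \tag{9}$$

*The contributions.* If $K$ is a punctured $S^3$ or a collar of a sphere, it is simply connected. If $K$ is the punctured $P_j$ with $j\ne i$, then up to conjugation $\theta_*$ on $\pi_1(K)$ is $\rho_*(c_j\varphi_j(\cdot)c_j^{-1})$, which is trivial because $\rho_*$ kills conjugates of $G_j$. In all these cases $\theta|_K$ lifts to the contractible universal cover $\tilde Q$, with $\partial K$ mapped into the discrete fibre $Z$ over $x_0$. From $H_3(\tilde Q)=0$ and $H_2(Z)=0$ we get $H_3(\tilde Q,Z)=0$, so the contribution is $0$.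

If $K$ is the punctured $P_i$, then $\partial K$ is one sphere, and $\theta|_K$ extends by the constant $x_0$ over the cap to a map $P_i\to Q$. On $\pi_1$ it is $\rho_*(c_i\varphi_i(\cdot)c_i^{-1})$ up to conjugation, that is, $\varphi_i$ up to conjugation. By asphericity of $Q$ it is homotopic to $g_i$. So the contribution is $\deg(g_i)[Q]$.

Now (9) reads $[Q]=\deg(g_i)[Q]$. Hence $\deg g_i=1$, which proves the claim.

## Reassembling the manifolds

**Step 11: gluing back the discs.** We assemble the part that carries the boundary.

Let
$$V_M=\bigsqcup_{\partial P_i\ne\emptyset}P_i\ \sqcup\ \bigsqcup_sE_s,\qquad\text{so }\partial V_M=\partial M_0,$$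
and let $U_M=V_M/(D_r^+\sim D_r^-)$, a compact oriented manifold. Define $V_N,U_N$ in the same way. The homeomorphism $h_0$ carries spherical components of $\partial M_0$ to spherical components of $\partial N_0$; index the balls so that $h_0(\partial E_s)=\partial E_s'$. The $g_i$ of Step 9 together with cone extensions of $h_0$ over the balls $E_s\to E_s'$ form an orientation-preserving homeomorphism $V_M\to V_N$ extending $h_0$. Since $h_0$ is compatible with the gluings of scars, we get an orientation-preserving homeomorphism $U_M\cong U_N$.

**Step 12: gluing back the spheres.** We recover $M$ and $N$ as connected sums with corresponding summands.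

Cap all the $\Sigma$-spheres of $M_0|\Sigma$. The result is $V_M$, the closed $P_i$, and some 3-spheres. Undoing the cut along one sphere of $\Sigma$ means: remove the two open caps and glue the boundary spheres by an orientation-reversing homeomorphism. Call this an oriented interior 0-surgery. It takes place in the interior and commutes with the gluing of the scars. So $M$ is obtained from
$$U_M\ \sqcup\bigsqcup_{P_i\text{ closed}}P_i\ \sqcup\ (\text{3-spheres})$$
by finitely many oriented interior 0-surgeries, which we perform one after another.

The oriented result of a surgery depends only on the components involved. Indeed orientation-preserving embeddings of a ball, or of two disjoint balls, into the interior of a connected oriented 3-manifold are isotopic, and orientation-reversing homeomorphisms of $S^2$ are isotopic to each other. If the two balls lie in different components, the result is their oriented connected sum. If they lie in the same component $Y$, isotope both into one ball $B\subset Y$. The surgery replaces $B$ by $B$ minus two open balls with their boundary spheres glued, a once-punctured $S^1\times S^2$, so the result is $Y\#(S^1\times S^2)$. The orientation of $S^1\times S^2$ is irrelevant, since it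 has an orientation-reversing homeomorphism.

As $M$ is connected and oriented connected sum is well defined, commutative and associative with $S^3$ neutral,
$$M\cong\#\{\text{components of }U_M\}\ \#\ \#\{\text{closed }P_i\}\ \#\ a\,(S^1\times S^2),\qquad a\ge0, \tag{10}$$
as oriented manifolds. Likewise
$$N\cong\#\{\text{components of }U_N\}\ \#\ \#\{\text{closed }Q_i\}\ \#\ a'\,(S^1\times S^2),\qquad a'\ge0. \tag{11}$$
The components of $U_M$ and $U_N$ correspond by orientation-preserving homeomorphisms (Step 11), and so do the closed $P_i$ and $Q_i$ (Step 10). Since $b_1$ is additive under connected sum and $b_1(M)=b_1(N)$, comparing (10) and (11) gives $a=a'$. Hence $M\cong N$. $\square$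

This proves Theorem 5, hence (4)⇒(1). With (1)⇒(2) from cofinality, (2)⇒(3) from Lemma 2 and (3)⇒(4) from Proposition 4, Theorem A is proved. In particular, compact connected 3-manifolds with homeomorphic universal solenoids are commensurable. $\blacksquare$
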